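# Skew lines in projective space and the completion invariance of $c_2$

## 1. Spanning trees of $K_4$ over $\mathbb F_q$

For a connected graph $G$ with edges $1,\dots,N$ the **Kirchhoff polynomial** is
$$\psi_G=\sum_{t}\prod_{e\notin t}\alpha_e\in\mathbb Z[\alpha_1,\dots,\alpha_N],$$
the sum running over the spanning trees $t$ of $G$. For a triangle with edges $a,b,c$ every tree omits one edge, so $\psi=a+b+c$. For a prime power $q$ let $[G]_q$ be the number of zeros of $\psi_G$ in $\mathbb F_q^N$.

Take $G=K_4$. Single out a vertex $o$, joined to $A,B,C$ by edges with variables $\alpha_1,\alpha_2,\alpha_3$, and let $a,b,c$ be the variables of the edges $BC,CA,AB$. Sort the 16 spanning trees by the edges they use at $o$. A tree with one edge at $o$ uses two edges of the triangle; these 9 trees give $(a+b+c)(\alpha_1\alpha_2+\alpha_1\alpha_3+\alpha_2\alpha_3)$. A tree with the edges to $A$ and $B$ omits $\alpha_3$ and uses one of $BC,CA$; this gives $\alpha_3(bc+ca)$, and there are 6 trees of this sort in all. The star at $o$ gives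 $abc$. So, with $f=a+b+c$,
$$\psi_{K_4}=f\,(\alpha_1\alpha_2+\alpha_1\alpha_3+\alpha_2\alpha_3)+(ca+ab)\alpha_1+(bc+ab)\alpha_2+(bc+ca)\alpha_3+abc .$$

Fix $a,b,c\in\mathbb F_q$ and count the zeros $(\alpha_1,\alpha_2,\alpha_3)$.

If $f\ne0$, substitute $y_1=f\alpha_1+bc$, $y_2=f\alpha_2+ca$, $y_3=f\alpha_3+ab$. Since $bc\cdot ca+bc\cdot ab+ca\cdot ab=abc\,f$, we get $f\psi=y_1y_2+y_1y_3+y_2y_3$. Write this as $y_1y_2+y_3(y_1+y_2)$. If $y_1+y_2\ne0$ there is exactly one $y_3$, which gives $q(q-1)$ zeros; if $y_1+y_2=0$ we need $-y_1^2=0$, so $y_1=y_2=0$ with $y_3$ free, which gives $q$ zeros. Total: $q^2$.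

If $f=0$, then $\psi$ is affine-linear in the $\alpha_i$, and $ca+ab=a(b+c)=-a^2$; likewise the other coefficients are $-b^2,-c^2$. Unless $a=b=c=0$ there are $q^2$ zeros. If $a=b=c=0$ there are $q^3$.

Altogether
$$[K_4]_q=q^2(q^3-1)+q^3=q^5+q^3-q^2 .$$
This is divisible by $q^2$, and $[K_4]_q/q^2=q^3+q-1\equiv-1\bmod q$ for every $q$. The residue class $[G]_q/q^2 \bmod q$ is the object of this lecture.

Here is one more feature of $K_4$. Its four vertices have degree 3. Add a new vertex $\infty$ and join it to each of them: the result is $K_5$, a 4-regular graph, and $K_4$ is recovered by deleting a vertex. In $K_5$ it does not matter which vertex we delete. In most 4-regular graphs it does.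

## 2. A seven-vertex graph with two different vertex deletions

The graphs we allow are the following. For a graph $\gamma$ write $\#E_\gamma$ for the number of its edges and $\ell_\gamma=\#E_\gamma-\#V_\gamma+\#\text{components}$ for its **loop number**. Throughout, $G$ is a connected graph with $N$ edges, all degrees at most $4$, at least $3$ vertices, and it is **primitive log-divergent**:
$$N=2\ell_G\quad\text{and}\quad \#E_\gamma>2\ell_\gamma\ \text{ for every proper non-empty subgraph }\gamma\subsetneq G.\tag{2.1}$$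
Write $\ell=\ell_G$. Then $G$ has $N-\ell+1=\ell+1$ vertices, so having at least 3 vertices means $\ell\ge2$, and $\sum_v(4-\deg v)=4(\ell+1)-4\ell=4$.

**Definition (completion).** $\hat G$ is the 4-regular graph obtained from $G$ by adding one vertex, which we call $\infty$, and joining each vertex $v$ of $G$ to $\infty$ by $4-\deg v$ edges. We write $\hat G_1=\hat G_2$ when the completions are isomorphic; equivalently, $G_1$ and $G_2$ arise by deleting a vertex from the same 4-regular graph.

**Definition ($c_2$-invariant).** $c_2^{(q)}(G)=[G]_q/q^2\bmod q\in\mathbb Z/q\mathbb Z$. That $q^2\mid[G]_q$ is due to Brown–Schnetz; the proof will come for free in Section 5. By Section 1, $c_2^{(q)}(K_4)=-1$ for all $q$.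

**Example.** Let $\Gamma$ be the graph on 7 vertices whose complement is $C_3\sqcup C_4$. It is 4-regular: three mutually non-adjacent vertices, all joined to the four vertices of two disjoint edges. Deleting one of the three gives a graph $G_1$; its complement is $K_2\sqcup C_4$. Deleting one of the four gives $G_2$; its complement is $C_3\sqcup P_3$, where $P_3$ is the path on 3 vertices. Both have 6 vertices and 10 edges, so $\ell=5$ and $N=2\ell$.

Both satisfy (2.1). A disconnected $\gamma$ is handled by adding over components, so let $\gamma$ be connected with $s\ge2$ vertices (there are no loops). The condition becomes $\#E_\gamma\le2s-3$. For $s=2,3$ this holds because the graph is simple. For $s=4$ it says that there is no $K_4$; a clique of $\Gamma$ has at most $1+2=3$ vertices. For $s=5$ we delete a vertex of degree $\ge3$, so at most $10-3=7$ edges remain. For $s=6$ a proper subgraph has at most $9$ edges.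

By construction $\hat G_1=\hat G_2=\Gamma$. But $G_1,G_2$ are not isomorphic (the two 4-valent vertices are adjacent in $G_2$ only), and their Kirchhoff polynomials look quite different. On vectors of coordinate sum zero the Laplacian of a graph on 6 vertices is $6$ minus the Laplacian of its complement, and by the matrix-tree theorem the number of spanning trees is $\frac16$ times the product of its eigenvalues on these vectors. For $K_2\sqcup C_4$ the eigenvalues on sum-zero vectors are $0,2,2,2,4$; for $C_3\sqcup P_3$ they are $0,3,3,1,3$. So $\psi_{G_1}$ has $6\cdot4\cdot4\cdot4\cdot2/6=128$ monomials and $\psi_{G_2}$ has $6\cdot3\cdot3\cdot5\cdot3/6=135$.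

The Brown–Schnetz conjecture says that $c_2$ does not notice the difference: $c_2^{(q)}(G_1)=c_2^{(q)}(G_2)$ whenever $\hat G_1=\hat G_2$. For $q=2$ this was proved by Hu–Yeats, and for all primes $q=p$ by Panzer–Yeats. The problem is to decide it for every prime power $q=p^n$.

## 3. Counting modulo $p$ by coefficients, and counting skew lines

A natural way to count zeros of $f\in\mathbb F_q[x_1,\dots,x_m]$ is the identity
$$\sum_{x\in\mathbb F_q^m}f(x)^{q-1}=\#\{x:f(x)\ne0\}\cdot1\in\mathbb F_q ,$$
whose left side is, up to sign, a sum of coefficients of $f^{q-1}$. For $q=p$ it gives the count modulo $p$, which is the right precision for an invariant in $\mathbb Z/p$. For $q=p^n$ with $n\ge2$ it stops working at one exact point: the identity lives in a field of characteristic $p$, so it still only determines the count modulo $p$, while $c_2^{(q)}$ lives in $\mathbb Z/q$. For $K_4$ and $q=4$ the answer is $3\in\mathbb Z/4$, and the method sees only $1\in\mathbb Z/2$.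

So we work with honest integers. We look for a set attached to $\hat G$, treating all vertices of $\hat G$ alike, whose cardinality knows $c_2^{(q)}(G)$. Lines in $\mathbb P^3(\mathbb F_q)$ do this. Two lines are *skew* if they are disjoint.

**Theorem 1.** Let $G$ be as in Section 2 and $q$ a prime power. Let $Z_q(\hat G)$ be the number of maps from $V(\hat G)$ to the set of lines of $\mathbb P^3(\mathbb F_q)$ sending adjacent vertices to skew lines. Then
$$Z_q(\hat G)\equiv-q^6\,c_2^{(q)}(G)\pmod{q^7},\qquad\text{i.e.}\quad c_2^{(q)}(G)\equiv-Z_q(\hat G)/q^6\pmod q.$$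

**Theorem 2.** For all $G_1,G_2$ as in Section 2 with $\hat G_1=\hat G_2$ and every prime power $q$, $c_2^{(q)}(G_1)=c_2^{(q)}(G_2)$. So the Brown–Schnetz completion conjecture is true.

Theorem 2 follows from Theorem 1, since $Z_q(\hat G)$ depends only on the isomorphism class of $\hat G$. A third theorem, about the dual polynomial, is stated and proved in Section 13.

**Check on $K_5$, $q=2$.** We count ordered 5-tuples of pairwise skew lines. There are 35 lines, and 16 lines are skew to a given one. In the coordinates of Section 11, place the first line at $L_\infty=0\oplus\mathbb F^2$ and the second at $\Lambda_0=\mathbb F^2\oplus0$; the others are graphs $\Lambda_y$ of $2\times2$ matrices $y$, with $y$ and all differences invertible. The third has $|GL_2(\mathbb F_2)|=6$ choices; normalize it to $y=1$. The remaining matrices $g$ must have no eigenvalue $0$ or $1$, so they have trace 1 and determinant 1; then $ad=0$, $bc=1$, and $g$ is $\begin{pmatrix}0&1\\1&1\end{pmatrix}$ or $\begin{pmatrix}1&1\\1&0\end{pmatrix}$. These differ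 by the identity, which is invertible. So $Z_2(K_5)=35\cdot16\cdot6\cdot2\cdot1=6720=2^6\cdot105$, and $-105\equiv1\equiv-1=c_2^{(2)}(K_4)\bmod 2$.

The road to Theorem 1 is as follows. Reduce $c_2$ to a count modulo $q$ of the zeros of one product $f_0g_A$ (Section 5). Invert the variables (Section 6). Recognize the result in counts of matrix configurations whose differences along edges are *singular* (Sections 7–9). Switch to *invertible* differences (Section 10). Finally add the vertex $\infty$ (Section 11).

## 4. Trivalent vertices and forest polynomials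

From now on $\mathbb F=\mathbb F_q$, and $[f_1,\dots,f_k]$ is the number of common zeros over $\mathbb F$ in the relevant affine space. We use two cited facts.

**Ax's theorem** (J. Ax, 1964). If $F\in\mathbb F[x_1,\dots,x_m]$, $m\ge1$, has degree $<m$ (or $F=0$), then $q\mid[F]$. For instance $xy-z^2$ has $q^2$ zeros in $\mathbb F^3$, while $xy$, of degree 2 in 2 variables, has $2q-1$. We write (Ax) for this.

**Matrix-tree theorems.** The all-minors matrix-tree theorem (Chaiken 1982), and the classical formula $\psi_\Gamma=\det(\sum_e\alpha_ec_ec_e^T)$ for connected $\Gamma$, where $c_e\in\mathbb Z^{\ell_\Gamma}$ is the $e$-th coordinate functional in a $\mathbb Z$-basis of the cycle lattice.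

**Step 1. What $G$ looks like.** We read off local structure from (2.1), recalling $N=2\ell\ge4$.

*There are no loops or multiple edges.* A loop is a proper subgraph with 1 edge and loop number 1, a double edge one with 2 edges and loop number 1; neither satisfies $\#E_\gamma>2\ell_\gamma$.

*There is no bridge $b$.* $G\setminus b$ would have $2\ell-1$ edges and loop number $\ell$.

*All degrees are at least 3.* Let $\deg v=d$, and let $\gamma$ consist of the edges not at $v$. It is non-empty, since otherwise $G$ is a star and $\ell=0$; it is proper since $d\ge1$. Viewed on the $\ell$ vertices other than $v$ (isolated vertices do not change the loop number), $\ell_\gamma\ge(2\ell-d)-\ell+1=\ell-d+1$. So $2\ell-d>2(\ell-d+1)$, i.e. $d>2$.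

Since $\sum_v(4-\deg v)=4$, exactly four vertices have degree 3 and all others have degree 4. A simple graph with a 3-valent vertex has at least 4 vertices, so $\ell\ge3$. The vertex $\infty$ is joined once to each 3-valent vertex; hence $\hat G$ is simple, 4-regular and connected.

**Step 2. Removing a trivalent vertex.** We set up the graph on which most of the computation takes place. Fix a 3-valent vertex $o$ with its distinct neighbors $A,B,C$, via edges $1,2,3$. Let $H=G\setminus o$. It has $\ell$ vertices and $n:=2\ell-3$ edges. It is connected: otherwise some component would be attached to $o$ by a single edge, a bridge.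

**Step 3. The forest polynomials and one identity.** In the variables of $E(H)$ define the *dual* polynomials

* $T=\sum\prod_{e\in t}\alpha_e$ over the spanning trees $t$ of $H$;
* $g'_A=\sum\prod_{e\in F}\alpha_e$ over the spanning 2-forests $F$ with $A$ in one tree and $B,C$ in the other; similarly $g'_B$, $g'_C$;
* $f'$, the same sum over spanning 3-forests separating $A,B,C$.

The *parametric* polynomials $f_0,g_A,g_B,g_C,f_{123}$ are the corresponding sums of $\prod_{e\notin F}\alpha_e$. So $f_0=\psi_H=\prod_e\alpha_e\cdot T(1/\alpha)$, and likewise for the others. All are multi-affine, and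
$$\deg T=\ell-1,\quad\deg g'=\ell-2,\quad\deg f_0=\ell-2,\quad\deg g=\ell-1.$$
In the example $K_4$: $f_0=a+b+c$, $g_A=bc$, $f_{123}=abc$; $T=ab+bc+ca$, $g'_A=a$, $f'=1$.

Let $L^{(C)}$ be the weighted Laplacian of $H$ with row and column $C$ removed. By the all-minors theorem $\det L^{(C)}=T$, and the entries of the adjugate are
$$\mathrm{adj}_{AB}=g'_C,\qquad\mathrm{adj}_{AA}=g'_A+g'_C,\qquad\mathrm{adj}_{BB}=g'_B+g'_C.\tag{4.1}$$
(The entry $AB$ counts 2-forests with $A,B$ together, away from $C$; the entry $AA$ counts those separating $A$ from $C$.) Jacobi's identity reads $\mathrm{adj}_{AA}\mathrm{adj}_{BB}-\mathrm{adj}_{AB}^2=Tf'$. Let $e_2$ be the second elementary symmetric polynomial. The left side is $e_2(g'_A,g'_B,g'_C)$; inverting the variables and multiplying by $\prod\alpha_e^2$ gives the parametric version: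
$$e_2(g')=Tf',\qquad e_2(g)=f_0f_{123}.\tag{4.2}$$

## 5. From $[G]_q$ to $[f_0g_A]$ modulo $q$

**Step 1. Eliminate the three variables at $o$.** This repeats the computation for $K_4$. Sort the spanning trees of $G$ by their edges at $o$. One edge at $o$ leaves a spanning tree of $H$; the edges to $A$ and $B$ leave a 2-forest separating $A$ from $B$; three edges leave a 3-forest. So
$$\psi_G=f_0\,e_2(\alpha_1,\alpha_2,\alpha_3)+(g_B+g_C)\alpha_1+(g_A+g_C)\alpha_2+(g_A+g_B)\alpha_3+f_{123}.$$
Fix the variables of $H$.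

*If $f_0\ne0$*, put $y_1=f_0\alpha_1+g_A$, $y_2=f_0\alpha_2+g_B$, $y_3=f_0\alpha_3+g_C$. Expanding $e_2(y)$ and using (4.2), $f_0\psi_G=e_2(y)$, which has $q^2$ zeros by the count in Section 1.

*If $f_0=0$*, then $e_2(g)=0$ by (4.2). If all three linear coefficients vanish, then $0=g_Ag_B+g_C(g_A+g_B)=g_Ag_B=-g_A^2$, so $g_A=0$ and then $g_B=g_C=0$. Hence there are $q^2$ zeros unless all $g$'s vanish; in that case there are $q^3$ zeros if $f_{123}=0$ and none otherwise.

Therefore
$$[G]_q=q^2\big(q^n-[f_0,g_A,g_B,g_C]\big)+q^3[f_0,g_A,g_B,g_C,f_{123}],$$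
so that $q^2\mid[G]_q$ and
$$c_2^{(q)}(G)\equiv-[f_0,g_A,g_B,g_C]\pmod q.\tag{5.1}$$

**Step 2. A vanishing lemma.** We want to trade four equations for one; this lemma discards the unwanted terms.

**Lemma 1.** Let $d\ge2$, $\Phi=\det\big(\sum_{i=1}^{2d}\alpha_iu_iu_i^T\big)$ with $u_i\in\mathbb F^d$, and write $\Phi=\Phi^1\alpha_1+\Phi_1$. Then $[\Phi^1,\Phi_1]\equiv0\bmod q$, the count being over $(\alpha_2,\dots,\alpha_{2d})$.

*Proof.* Each $u_iu_i^T$ has rank at most 1, so $\Phi$ is affine in each variable. Write $\Phi^1=\Phi^{12}\alpha_2+\Phi^1_2$ and $\Phi_1=\Phi^2_1\alpha_2+\Phi_{12}$, and set $\rho=\Phi^{12}\Phi_{12}-\Phi^1_2\Phi^2_1$. Two affine functions of $\alpha_2$ with leading coefficients not both zero have one common zero if $\rho=0$ and none otherwise. If both leading coefficients vanish then $\rho=0$, and there are $q$ common zeros or none. So, in the $2d-2$ variables $\alpha_3,\dots,\alpha_{2d}$,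
$$[\Phi^1,\Phi_1]=[\rho]-[\Phi^{12},\Phi^2_1]+q\,[\Phi^{12},\Phi^1_2,\Phi^2_1,\Phi_{12}].$$

Let $N_3=\sum_{i\ge3}\alpha_iu_iu_i^T$ and $\delta=u_1^T\mathrm{adj}(N_3)u_2$. Then $\rho=-\delta^2$. Indeed, for a generic symmetric matrix $N$ in place of $N_3$, with $s_{ij}=u_i^TN^{-1}u_j$,
$$\det(N+\alpha_1u_1u_1^T+\alpha_2u_2u_2^T)=\det N\,\big(1+\alpha_1s_{11}+\alpha_2s_{22}+\alpha_1\alpha_2(s_{11}s_{22}-s_{12}^2)\big),$$
so $\Phi^{12}\Phi_{12}-\Phi^1_2\Phi^2_1=(\det N)^2(s_{11}s_{22}-s_{12}^2-s_{11}s_{22})=-(u_1^T\mathrm{adj}(N)u_2)^2$. This is an identity of integer polynomials in the entries of $N,u_1,u_2$, so it holds for $N_3$.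

Now $\deg\delta\le d-1<2d-2$, so $[\rho]=[\delta]\equiv0$ by (Ax). Also $\deg\Phi^{12}\le d-2$ and $\deg\Phi^2_1\le d-1$, and the product has degree at most $2d-3<2d-2$, so (Ax) gives $[\Phi^{12},\Phi^2_1]=[\Phi^{12}]+[\Phi^2_1]-[\Phi^{12}\Phi^2_1]\equiv0$. $\square$

**Step 3. Apply the lemma to $H$ plus an edge.** Put $d=\ell-1\ge2$ and add to $H$ a new edge $a=AB$ (possibly parallel to an old one). The graph $H+a$ has $2\ell-2=2d$ edges and cycle rank $(2\ell-2)-\ell+1=d$. In the parametric case $\psi_{H+a}=\alpha_af_0+(g_A+g_B)$, a determinant of the required kind in the vectors $c_e$. In the dual case the Laplacian determinant of size $\ell-1=d$ is $\det L^{(C)}_{H+a}=\alpha_a(g'_A+g'_B)+T$, again of the required kind. So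
$$[f_0,g_A+g_B]\equiv0,\qquad[T,g'_A+g'_B]\equiv0\pmod q,$$
and likewise for the other pairs among $A,B,C$.

**Step 4. One product suffices.** By (4.2), $f_0=0=g_A+g_B$ forces $0=e_2(g)=g_Ag_B=-g_A^2$. So $\{f_0=g_A=g_B=0\}=\{f_0=g_A+g_B=0\}$, and $[f_0,g_A,g_B]\equiv0$; similarly $[f_0,g_A,g_C]\equiv0$. Also $f_0=g_A=0$ forces $g_Bg_C=0$. Thus $\{f_0=g_A=0\}$ is the union of $\{f_0=g_A=g_B=0\}$ and $\{f_0=g_A=g_C=0\}$, and
$$[f_0,g_A,g_B,g_C]=[f_0,g_A,g_B]+[f_0,g_A,g_C]-[f_0,g_A]\equiv-[f_0,g_A]=-[f_0]-[g_A]+[f_0g_A]\equiv[f_0g_A],$$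
the last step by (Ax), because $\ell-2$ and $\ell-1$ are smaller than $n=2\ell-3$. The argument used only (4.2), Step 3 and these degrees, so it applies verbatim to $T,g'$. Hence
$$c_2^{(q)}(G)\equiv-[f_0g_A],\qquad[T,g'_A,g'_B,g'_C]\equiv[Tg'_A]\pmod q.\tag{5.2}$$

## 6. Inverting the variables on $(\mathbb P^1)^n$

The polynomials $f_0g_A$ and $Tg'_A$ are exchanged by $\alpha_e\mapsto1/\alpha_e$. On the torus this is a bijection, but the coordinate hyperplanes do not match. There is one favorable circumstance: $\deg(f_0g_A)=(\ell-2)+(\ell-1)=n$ is exactly the number of variables.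

**Lemma 2.** Let $f\in\mathbb F[x_1,\dots,x_n]$ be homogeneous of degree $n\geq 1$, of degree $\le2$ in each variable, and let $f^\star=\prod x_i^2\,f(1/x_1,\dots,1/x_n)$. Then $[f]\equiv[f^\star]\bmod q$.

*Proof.* Let $F(x,y)=\prod_iy_i^2\,f(x_1/y_1,\dots,x_n/y_n)$, a form of degree 2 in each pair $(x_i,y_i)$. We count its zeros in $(\mathbb P^1)^n(\mathbb F)$, stratified by the set $I$ of indices whose coordinate is $[1:0]$. For $I=\emptyset$ we get $[f]$. On the stratum of $I$, $F$ becomes the coefficient of $\prod_{i\in I}x_i^2$ in $f$, a polynomial in $n-|I|$ variables which is zero or homogeneous of degree $n-2|I|$. If $1\le|I|<n$, then $n-2|I|<n-|I|$ and (Ax) makes the contribution $\equiv0$. If $|I|=n$, the coefficient is that of a monomial of degree $2n\ne n$, hence $0$, so the single point of this stratum is a zero. So $\#\{F=0\}\equiv[f]+1$. Now $f^\star$ is homogeneous of degree $2n-n=n$, of degree $\le2$ in each variable, and its form is $F(y,x)$, which has the same number of zeros. So $\#\{F=0\}\equiv[f^\star]+1$. $\square$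

Apply this to $f=f_0g_A$, a product of two multi-affine polynomials. Here $f^\star=Tg'_A$, and (5.2) gives
$$[T,g'_A,g'_B,g'_C]\equiv[Tg'_A]\equiv[f_0g_A]\equiv-c_2^{(q)}(G)\pmod q.\tag{6.1}$$
For $K_4$: $T=ab+bc+ca$ and $g'=(a,b,c)$ vanish together only at the origin, so the left side is $1=-c_2$.

## 7. Gauss sums over $2\times2$ matrices and null configurations

Let $\mathbb M=M_2(\mathbb F)$, $Q=\det$, and
$$\langle x,y\rangle=Q(x+y)-Q(x)-Q(y)=\mathrm{tr}(\mathrm{adj}(x)\,y),$$
which is nondegenerate in every characteristic. Call $x\in\mathbb M$ **null** if $Q(x)=0$. Let $\delta_Q,\delta_0$ be the indicator functions of $\{Q=0\}$ and $\{0\}$ on $\mathbb M$, and let $\chi$ be a nontrivial additive character of $\mathbb F$.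

**Quadratic forms with matrix arguments.** Let $B$ be a symmetric bilinear form on $U=\mathbb F^k$. For $x\in U\otimes\mathbb M=\mathbb M^k$ put
$$Q_B(x)=\sum_iB_{ii}Q(x_i)+\sum_{i<j}B_{ij}\langle x_i,x_j\rangle .$$
This is linear in $B$. For linear forms $f,g$ on $U$, extended to $U\otimes\mathbb M\to\mathbb M$, we have $Q_{f\otimes f}(x)=Q(f(x))$ and $Q_{f\otimes g+g\otimes f}(x)=\langle f(x),g(x)\rangle$; expand $Q(\sum f_ix_i)$ and $\langle\sum f_ix_i,\sum g_jx_j\rangle$ and use $\langle x,x\rangle=2Q(x)$. The form $Q_B$ does not depend on the choice of basis, since $B$ is a linear combination of forms of these two types. The basic evaluation is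
$$\sum_{x\in\mathbb M^k}\chi(Q_B(x))=q^{2k+2\,\mathrm{corank}B}.\tag{7.1}$$
Indeed, if $x_i=\begin{pmatrix}a_i&b_i\\c_i&d_i\end{pmatrix}$ and $a,b,c,d\in\mathbb F^k$ collect the entries, then $Q_B(x)=a^TBd-b^TBc$. Summing over $d$ and $c$ gives $q^{2k}\#\{(a,b):Ba=Bb=0\}$. For $k=1$: $\sum_x\chi(\beta Q(x))$ is $q^2$ for $\beta\ne0$ and $q^4$ for $\beta=0$; so there are $q^{-1}(q^4+(q-1)q^2)=q^3+q^2-q$ null matrices.

**Definition (null configurations).** Let $\Gamma=(V,E)$ be a graph (loops and multiple edges allowed) and $u_0$ a base vertex. $X(\Gamma)$ is the number of maps $x:V\to\mathbb M$ with $x_{u_0}=0$ and $Q(x_u-x_w)=0$ for every edge $uw$.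

By translation $X(\Gamma)$ does not depend on $u_0$. If $\Gamma$ has components $\Gamma_1,\dots,\Gamma_c$, then $X(\Gamma)=q^{4(c-1)}\prod X(\Gamma_i)$.

**Example.** $X(K_4)$ counts triples $(x_1,x_2,x_3)$ with all $Q(x_i)=0$ and all $Q(x_i-x_j)=0$. Then $\langle x_i,x_j\rangle=0$, so $Q$ vanishes on their span. We shall see in Section 8 that the nonzero subspaces on which $Q$ vanishes are $(q+1)^2$ lines and $2(q+1)$ planes, each plane containing $q+1$ of the lines. So
$$X(K_4)=1+(q+1)^2(q^3-1)+2(q+1)\big(q^6-1-(q+1)(q^3-1)\big)\equiv1-(q+1)^2+2(q+1)q=q^2\pmod{q^3}.$$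
This equals $-q^2c_2^{(q)}(K_4)$ modulo $q^3$, and Section 9 proves that this is no accident.

**The Gauss sum for $X$.** Let $U_V=\{v\in\mathbb F^V:v_{u_0}=0\}\cong\mathbb F^V/\mathrm{const}$; we write $v_u$ also for the coordinate functional. Let $L_\alpha=\sum_{e=uw}\alpha_e(v_u-v_w)^{\otimes2}$ be the Laplacian form on $U_V$, and
$$S(\Gamma)=\sum_{\alpha\in\mathbb F^E}q^{2\,\mathrm{corank}L_\alpha}\in\mathbb Z.$$
Writing $\delta_Q=q^{-1}\sum_{\alpha\in\mathbb F}\chi(\alpha Q)$ for every edge and using (7.1) with $k=|V|-1$,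
$$X(\Gamma)=q^{2(|V|-1)-|E|}S(\Gamma).\tag{7.2}$$

For $\Gamma=G$ the prefactor is $q^{2\ell-2\ell}=1$. So $X(G)=\sum_jq^{2j}n_j$, where $n_j$ counts the $\alpha$ for which the Laplacian has corank $j$. One might now try to read off $c_2$ from $n_0$, which counts nonzeros of the spanning tree polynomial $\sum_t\prod_{e\in t}\alpha_e$. Two things are missing at this point: we would need $n_0$ modulo $q^3$ and $n_1$ modulo $q$, and we would need to compare this polynomial with $\psi_G$ modulo $q^3$. Lemma 2 works only modulo $q$ and only when the degree equals the number of variables, but $\deg\psi_G=\ell$ with $2\ell$ variables. That is why we compare $X(G)$ with the polynomials $T,g'$ of $H$.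

## 8. Divisibility of null counts

The comparison will produce error terms, and the following lemma kills them.

**Lemma 3.** $q^2\mid X(\Gamma)$ if $\Gamma$ has at least 3 vertices; $q\mid X(\Gamma)$ if it has 2 vertices.

*Proof.* If $\Gamma$ is disconnected, $q^4\mid X(\Gamma)$. If it is connected with 2 vertices, $X(\Gamma)=q^3+q^2-q$. Now let $\Gamma$ be connected with $m+1\ge3$ vertices.

*The null subspaces of $\mathbb M$.* For rank-one matrices, $\det(ab^T+cd^T)=\det[a\,c]\det[b\,d]$, so
$$\langle ab^T,cd^T\rangle=\det[a\,c]\,\det[b\,d].\tag{8.1}$$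
Null lines are the $\langle ab^T\rangle$; there are $(q+1)^2$. Let a subspace be totally null. Any two nonzero elements $ab^T$, $cd^T$ of it have $a\parallel c$ or $b\parallel d$. If two of them have independent columns $a,c$, then $d\parallel b$, and any further $ef^T$ with $f\nparallel b$ would need $e\parallel a$ and $e\parallel c$, which is impossible; so all have the same row space. Otherwise all have the same column space. Hence totally null planes are given by a common column space or a common row space. There are $2(q+1)$ of them, each containing $q+1$ null lines, and there is no totally null subspace of dimension 3.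

We now sort the configurations by the span $W$ of all $x_u$.

* *$\dim W=0$:* one configuration.
* *$\dim W=1$:* a null line contributes $q^m-1$, since all conditions hold automatically. On a non-null line the edge conditions force all $x_u$ equal, hence $0$, because $\Gamma$ is connected; so it contributes nothing.
* *$\dim W=2$, totally null:* each plane contributes $q^{2m}-1-(q+1)(q^m-1)$.
* *$\dim W=2$ with exactly two null lines:* these lines are non-orthogonal, and by (8.1) each null line is non-orthogonal to exactly $q^2$ others. So there are $\frac12(q+1)^2q^2$ such planes. In coordinates along the two null lines the condition on an edge difference is $uv=0$, so the number $N_W$ of spanning configurations is the same for each plane. The swap $(u,v)\mapsto(v,u)$ acts on the spanning configurations without fixed points, since a fixed configuration lies on the line $u=v$. So $N_W$ is even, and the total is divisible by $q^2$.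
* *$\dim W=2$ with at most one null line:* all edge differences lie on that line (or vanish), so by connectedness all $x_u$ do, and no configuration spans $W$.
* *$\dim W\ge3$:* $SL_2(\mathbb F)^2$ acts on these configurations by $x\mapsto gxh^{-1}$. A pair $(g,h)$ stabilizes a configuration iff $gy=yh$ for all $y\in W$. Now $W$ contains an invertible $y_0$, so $h=y_0^{-1}gy_0$, and $Wy_0^{-1}$ lies in the centralizer of $g$. The centralizer of a non-scalar $2\times2$ matrix has dimension 2, so $g=\lambda$ is scalar, $h=\lambda$, and $\lambda^2=1$. The orbits have size $q^2(q^2-1)^2/\#\{\lambda:\lambda^2=1\}$. The denominator is 2 for odd $q$ and 1 for even $q$, so this is divisible by $q^2$.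

A binary quadratic form has $0$, $1$, $2$ or all $q+1$ lines of zeros, so the list is complete. Modulo $q^2$, with $m\ge2$, the first three items add up to
$$1-(q+1)^2+2(q+1)\big(-1+(q+1)\big)=q^2\equiv0.\qquad\square$$

## 9. A Fourier kernel at a trivalent vertex

Let $\Gamma$ be a simple graph with a vertex $o$ having exactly three neighbors $A,B,C$. Let $H=\Gamma\setminus o$, $h=|V(H)|\ge3$, $n'=|E(H)|$, and choose the base vertex $u_0$ in $H$.

In $X(\Gamma)$ the position $y$ of $o$ carries the factor $\prod_i\delta_Q(y-x_i)$, $i\in\{A,B,C\}$. We replace each factor by the kernel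
$$K=q^2\delta_0+q\delta_Q-1 .$$
It has main term $q\delta_Q$, and it is a Fourier transform:
$$\sum_{k\in\mathbb M,\ \beta\in\mathbb F}\chi\big(\beta Q(k)+\langle k,z\rangle\big)=q^2K(z).\tag{9.1}$$
Indeed $\beta=0$ contributes $q^4\delta_0(z)$. For $\beta\ne0$, $\beta Q(k)+\langle k,z\rangle=\beta Q(k+z/\beta)-Q(z)/\beta$, and (7.1) gives $q^2\chi(-Q(z)/\beta)$; summing over $\beta\ne0$ gives $q^2(q\delta_Q(z)-1)$. Summing over $\beta$ first shows $K(z)=q^{-1}\sum_k\delta_Q(k)\chi(\langle k,z\rangle)$. So $K$ is both close to $q\delta_Q$ and a Fourier transform of $\delta_Q$. We compute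
$$\Sigma=\sum_{x:V(H)\to\mathbb M,\ x_{u_0}=0}\ \sum_{y\in\mathbb M}\ \prod_{uw\in E(H)}\delta_Q(x_u-x_w)\prod_{i\in\{A,B,C\}}K(y-x_i)$$
once from each of the two descriptions.

**Step 1. Position side: $\Sigma\equiv q^3X(\Gamma)\bmod q^6$.** The purpose is to see that replacing $q\delta_Q$ by $K$ costs nothing at this precision. First we need the number of $y$ with $Q(y)=Q(y-z)=0$. Multiplying on both sides by invertible matrices, we may take $z=0$, $E_{11}$ or $1$.

* $z=0$: $q^3+q^2-q$.
* $z=E_{11}$: subtracting the equations $ad=bc$ and $(a-1)d=bc$ gives $d=0$, $bc=0$, $a$ free; so $q(2q-1)=2q^2-q$.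
* $z=1$: $Q(y)=0$ and $\mathrm{tr}\,y=1$, i.e. $bc=a(1-a)$. There are $2q-1$ solutions for each of $a=0,1$ and $q-1$ for each of the other $q-2$ values; the sum is $q^2+q$.

So the number is
$$(q^2+q)+(q^2-2q)\,\delta_Q(z)+(q^3-q^2)\,\delta_0(z).$$

Expand $\prod K$, letting $J$ be the set of indices where $q^2\delta_0$ is chosen. Below, $H{+}AB$ means an added edge, $H/AB$ means $A,B$ identified, and $\sum_{AB}$ runs over the three pairs.

* $J=\emptyset$: choosing $q\delta_Q$ three, two, one or zero times gives, in this order,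
$$q^3X(\Gamma)-q^2\sum_{AB}\big[(q^2+q)X(H)+(q^2-2q)X(H{+}AB)+(q^3-q^2)X(H/AB)\big]+3q(q^3+q^2-q)X(H)-q^4X(H).$$
* $J=\{A\}$, where $y=x_A$: $q^2\big[q^2X(H{+}AB{+}AC)-qX(H{+}AB)-qX(H{+}AC)+X(H)\big]$; similarly $B$, $C$.
* $J=\{A,B\}$: $q^4\big[qX(H/AB{+}AC)-X(H/AB)\big]$; similarly the other pairs.
* $|J|=3$: $q^6X(H/ABC)$.

Collect terms. The coefficient of $X(H)$ is $-3q^2(q^2+q)+3q(q^3+q^2-q)-q^4+3q^2=-q^4$. That of $X(H{+}AB)$ is $-q^2(q^2-2q)-2q^3=-q^4$, the last part coming from $J=\{A\}$ and $J=\{B\}$. That of $X(H/AB)$ is $-q^2(q^3-q^2)-q^4=-q^5$. So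
$$\Sigma=q^3X(\Gamma)-q^4X(H)-q^4\sum_{AB}X(H{+}AB)-q^5\sum_{AB}X(H/AB)+q^4\sum_AX(H{+}AB{+}AC)+q^5\sum_{AB}X(H/AB{+}AC)+q^6X(H/ABC).$$
The graphs with factor $q^4$ have $h\ge3$ vertices and those with factor $q^5$ have $h-1\ge2$. By Lemma 3 every term but the first is divisible by $q^6$.

**Step 2. Momentum side: $\Sigma=q^{2h-n'}P$.** Now we use (9.1), to express $\Sigma$ through coranks. Insert (9.1) for each $K(y-x_i)$, with variables $k_i,\beta_i$ and a factor $q^{-2}$ each, and $\delta_Q=q^{-1}\sum_\alpha\chi(\alpha Q)$ for each edge of $H$. The sum over $y$ gives $q^4\cdot1[k_A+k_B+k_C=0]$. What remains is a Gauss sum for a form on $U_{V(H)}\oplus\mathbb F^3_0$, where $\mathbb F^3_0$ is the space of triples $\kappa=(\kappa_A,\kappa_B,\kappa_C)$ with sum $0$. This space has dimension $(h-1)+2=h+1$. By (7.1)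
$$\Sigma=q^{-n'-6+4+2(h+1)}P=q^{2h-n'}P,\qquad P=\sum_{\alpha\in\mathbb F^{E(H)},\ \beta\in\mathbb F^3}q^{2\,\mathrm{corank}B},\tag{9.2}$$
$$B=L_\alpha+\sum_i\beta_i\,\kappa_i\otimes\kappa_i-\sum_i(\kappa_i\otimes v_i+v_i\otimes\kappa_i),\qquad i\in\{A,B,C\}.$$

**Step 3. The corank of $B$.** We reduce it to the corank of a form on a space of dimension at most 2. Regard $L_\alpha$ as the full Laplacian matrix on $\mathbb F^{V(H)}$. Let
$$r=\dim(\ker L_\alpha/\mathrm{const}),\qquad\pi:\ker L_\alpha/\mathrm{const}\to\mathbb F^3/\mathrm{const}=(\mathbb F^3_0)^*$$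
with $\pi$ the restriction to $A,B,C$; let $\rho=\mathrm{rank}\,\pi$, and let $\mathcal K=(\mathrm{im}\,\pi)^\perp\subset\mathbb F^3_0$, of dimension $2-\rho$. Since $L_\alpha$ is symmetric, $\mathrm{im}\,L_\alpha=(\ker L_\alpha)^\perp$, so $\mathcal K=\{\kappa\in\mathbb F^3_0:\sum\kappa_ie_i\in\mathrm{im}\,L_\alpha\}$, where $e_i$ is the standard basis vector at $i$. On $\mathcal K$ define
$$\mathcal E(\kappa,\kappa')=\sum_i\kappa'_iv_i\quad\text{where }L_\alpha v=\sum_i\kappa_ie_i .$$
It is well defined, since $v$ is determined up to $\ker L_\alpha$ and $\kappa'\perp\mathrm{im}\,\pi$. It is symmetric, since it equals $v'^TL_\alpha v$ with $L_\alpha v'=\sum\kappa'_ie_i$. Put $\mathcal E_\beta=\sum_i\beta_i\kappa_i\otimes\kappa_i-\mathcal E$ on $\mathcal K$.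

A vector $(v,\kappa)$ lies in $\ker B$ iff, for all $v'$ and all $\kappa'\in\mathbb F^3_0$,
$$v'^TL_\alpha v=\sum\kappa_iv'_i\qquad\text{and}\qquad\sum_i\kappa'_i(\beta_i\kappa_i-v_i)=0.$$
In the first condition both sides are unchanged when a constant is added to $v'$, so it may be tested on all of $\mathbb F^{V(H)}$: it says $L_\alpha v=\sum\kappa_ie_i$. In particular $\kappa\in\mathcal K$. Given $\kappa\in\mathcal K$ and one solution $v_0$ of this equation, the others are $v_0+k$ with $k\in\ker L_\alpha$. The second condition can be met iff the functional $\kappa'\mapsto\sum\kappa'_i(\beta_i\kappa_i-v_{0,i})$ lies in $\mathrm{im}\,\pi$, which is the annihilator of $\mathcal K$; that is, iff $\mathcal E_\beta(\kappa,\kappa')=0$ for all $\kappa'\in\mathcal K$. Then $k$, modulo constants, is unique up to $\ker\pi$, of dimension $r-\rho$. Hence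
$$\mathrm{corank}B=\mathrm{corank}(\mathcal E_\beta|_{\mathcal K})+r-\rho.$$

**Step 4. Sum over $\beta$.** This gives $P$ modulo $q^3$. Fix $\alpha$.

* $\rho=2$: $\mathcal K=0$, and the sum is $q^{2(r-2)}q^3$ with $r\ge2$.
* $\rho=1$: $\mathcal K=\langle\kappa\rangle$, and $\sum\beta_i\kappa_i^2-\mathcal E(\kappa,\kappa)$ is a non-constant affine function of $\beta$, zero for $q^2$ values. The sum is $q^{2(r-1)}(q^3-q^2+q^4)$ with $r\ge1$.
* $\rho=0$: in the coordinates $(\kappa_A,\kappa_B)$, with $\kappa_C=-\kappa_A-\kappa_B$, we have $\sum\beta_i\kappa_i\otimes\kappa_i=\begin{pmatrix}\beta_A+\beta_C&\beta_C\\\beta_C&\beta_B+\beta_C\end{pmatrix}$. So $\mathcal E_\beta$ runs exactly once through all symmetric $2\times2$ matrices. Of these $q^2$ are singular (solutions of $ac=b^2$), one of them zero. The sum is $q^{2r}\big((q^3-q^2)+q^2(q^2-1)+q^4\big)=q^{2r}(2q^4+q^3-2q^2)$.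

All of these are divisible by $q^2$, so $q^2\mid P$, and
$$P\equiv-q^2\,\#\{\alpha:r=\rho=1\}-2q^2\,\#\{\alpha:r=0\}\pmod{q^3}.\tag{9.3}$$

**Step 5. $X(G)\equiv-q^2c_2^{(q)}(G)\bmod q^3$.** Take $\Gamma=G$ with a 3-valent vertex $o$. Here $h=\ell\ge3$ and $n'=n=2\ell-3$, so $\Sigma=q^3P$, and Step 1 gives $X(G)\equiv P\bmod q^3$. We evaluate (9.3).

We have $r=0$ iff $T=\det L^{(C)}\ne0$, so $\#\{r=0\}=q^n-[T]\equiv0\bmod q$ by (Ax), since $\ell-1<2\ell-3$.

Next, $\{r=\rho=1\}=\{T=0,\ (g'_A,g'_B,g'_C)\ne0\}$. If $r\ge2$, then $\mathrm{adj}L^{(C)}=0$, and (4.1) gives $g'=0$. If $r=1$, then $\mathrm{adj}L^{(C)}=c\,\eta\eta^T$ with $c\ne0$ and $\eta$ (extended by $\eta_C=0$) spanning $\ker L_\alpha$ modulo constants. By (4.1), $g'_A+g'_C=c\eta_A^2$, $g'_B+g'_C=c\eta_B^2$, $g'_C=c\eta_A\eta_B$. So $g'=0$ iff $\eta_A=\eta_B=0=\eta_C$, i.e. iff $\rho=0$.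

Therefore, by (9.3), (Ax) and (6.1),
$$X(G)\equiv-q^2\big([T]-[T,g'_A,g'_B,g'_C]\big)\equiv q^2[T,g'_A,g'_B,g'_C]\equiv-q^2c_2^{(q)}(G)\pmod{q^3}.\tag{9.4}$$

**Step 6. $q^3\mid X(G\setminus e)$ for every edge $e$.** This will be needed in the next section. Of the four 3-valent vertices of $G$ choose one, $o$, not on $e$, and apply Steps 1–4 to $\Gamma=G\setminus e$; they did not use connectedness. Here $h=\ell$ and $n'=2\ell-4$, so $\Sigma=q^4P$ with $q^2\mid P$. Hence $q^6\mid\Sigma$, and by Step 1 $q^3X(G\setminus e)\equiv0\bmod q^6$.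

## 10. From singular to invertible differences

By (9.4), $X(G)$ knows $c_2$. It remains to bring in $\infty$, and here null configurations resist. Attach to $y\in\mathbb M$ the 2-dimensional subspace $\Lambda_y=\{(s,ys)\}$ of $\mathbb F^4=\mathbb F^2\oplus\mathbb F^2$, i.e. a line of $\mathbb P^3$. Since $\Lambda_y\cap\Lambda_{y'}$ corresponds to $\ker(y-y')$, a singular difference means that the lines meet. The missing line for $\infty$ is $L_\infty=0\oplus\mathbb F^2$, but $L_\infty$ is *skew* to every $\Lambda_y$. So under the rule "adjacent lines meet", the neighbors of $\infty$ could not be matrices at all. Under the rule "adjacent lines are skew", matrices at the neighbors of $\infty$ are exactly what the rule demands. So we pass to invertible differences. Let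
$$Y(G)=\#\{x:V(G)\to\mathbb M:\ x_{u_0}=0,\ Q(x_u-x_w)\ne0\ \text{for all }uw\in E(G)\}.$$

**Proposition.** $Y(G)\equiv X(G)\equiv-q^2c_2^{(q)}(G)\pmod{q^3}$. $\hfill(10.1)$

*Proof.* By inclusion–exclusion $Y(G)=\sum_{\gamma\subseteq E(G)}(-1)^{|\gamma|}X(V(G),\gamma)$, and by (7.2) $X(V(G),\gamma)=q^{2\ell-|\gamma|}S(\gamma)$, where $S(\gamma)=S(V(G),\gamma)$. We show that only $\gamma=E(G)$ matters.

* $|\gamma|\le2\ell-3$: divisible by $q^3$.
* $|\gamma|=2\ell-2$: $X=q^2S(\gamma)$. Modulo $q$ only corank $0$ contributes to $S$, so $S(\gamma)\equiv q^{2\ell-2}-[\det L_\alpha]$, a determinant of degree at most $\ell$ in $2\ell-2>\ell$ variables. By (Ax) $q\mid S(\gamma)$.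
* $|\gamma|=2\ell-1$: divisible by $q^3$ by Step 6 of Section 9.
* $|\gamma|=2\ell$: the sign is $+$, and the term is $X(G)$.

Now use (9.4). $\square$

For $K_4$ and $q=2$, the count in Section 3 gives $Y(K_4)=6\cdot2\cdot1=12\equiv4=q^2\bmod8$, as it should.

## 11. Lines: putting $\infty$ back

Write $N(\infty)$ for the four neighbors of $\infty$ in $\hat G$, the 3-valent vertices of $G$, and take $u_0\in N(\infty)$. Lines of $\mathbb P^3$ are 2-dimensional subspaces of $\mathbb F^4=\mathbb F^2\oplus\mathbb F^2$.

**Step 1. Coordinates for lines.** We describe all lines relative to $L_\infty$, and the skewness relation between them.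

*First kind:* the subspaces skew to $L_\infty$ are the $\Lambda_y$, $y\in\mathbb M$, and $\Lambda_y,\Lambda_{y'}$ are skew iff $Q(y-y')\ne0$.

*Second kind:* a subspace meeting $L_\infty$ in dimension 1 is $\Lambda=\langle(0,f),(g,k)\rangle$ with $f,g\ne0$ in $\mathbb F^2$. Let $\lambda\ne0$ be a row vector with $\lambda f=0$, and put
$$n=\mathrm{adj}(g\lambda),\qquad c=\lambda k.$$
Then $n\ne0$ is null, and $\langle n,y\rangle=\mathrm{tr}(\mathrm{adj}(n)y)=\mathrm{tr}(g\lambda y)=\lambda yg$. The choices are a scalar for $\lambda$ and a replacement of $(g,k)$ by $(sg,sk+s'f)$ with $s\neq 0$; they change $(n,c)$ by a common scalar. Conversely $(n,c)$ with $n\ne0$ null gives a factorization $\mathrm{adj}(n)=g\lambda$, unique up to $(sg,s^{-1}\lambda)$, hence $\langle f\rangle=\ker\lambda$, and $k$ modulo $f$ from $\lambda k=c$ (rescaling $g$ by $s$ rescales $k$ by $s$). So subspaces of the second kind correspond bijectively to pairs $(n,c)$, $n\ne0$ null, $c\in\mathbb F$, modulo $\mathbb F^*$. For example, $f=g=\binom10$ and $k=\binom0c$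 allow $\lambda=(0,1)$, $g\lambda=E_{12}$, $n=-E_{12}$.

*When does $\Lambda$ meet $\Lambda_y$?* A common nonzero vector must involve $(g,k)$, so this happens iff $yg-k\in\langle f\rangle$, iff $\lambda(yg-k)=0$, iff $\langle n,y\rangle=c$.

*When are two of the second kind skew?* Iff $(0,f),(g,k),(0,f'),(g',k')$ are independent; by the block-triangular shape this means that $g,g'$ are independent and $f,f'$ are independent. Since $\mathrm{adj}$ is linear and preserves $Q$, (8.1) gives $\langle n,n'\rangle=\langle g\lambda,g'\lambda'\rangle=\det[g\,g']\det\begin{pmatrix}\lambda\\\lambda'\end{pmatrix}$. So the condition is $\langle n,n'\rangle\ne0$.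

*$L_\infty$ itself* is skew to the first kind; it meets the second kind and itself.

**Step 2. Normalize two lines.** $GL_4(\mathbb F)$ is transitive on the $(q^2+1)(q^2+q+1)$ lines, so we may put $\infty$ at $L_\infty$. The line of $u_0$ is then skew to $L_\infty$; the translations $(s,t)\mapsto(s,t+zs)$, $z\in\mathbb M$, fix $L_\infty$ and act simply transitively on the $\Lambda_y$. So
$$Z_q(\hat G)=(q^2+1)(q^2+q+1)\,q^4\,Z_0,\tag{11.1}$$
where $Z_0$ counts the admissible configurations with $\infty\mapsto L_\infty$ and $u_0\mapsto\Lambda_0$.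

**Claim.** $Z_0\equiv Y(G)\bmod q^3$.

The configurations in which all vertices of $G$ carry lines of the first kind are counted by $Y(G)$. We must show that those with some vertex in special position add up to $0$ modulo $q^3$. Steps 3–6 do this.

**Step 3. Reduce to counts with equations.** Sort by the set $S_0$ of vertices of $G$ with line $L_\infty$ and the set $S_1$ of those with a line of the second kind. Neighbors of $\infty$ must be skew to $L_\infty$, so $S_0\cup S_1$ is disjoint from $N(\infty)$. Let $F=V(G)\setminus(S_0\cup S_1)\supseteq N(\infty)$. The term $S_0=S_1=\emptyset$ is $Y(G)$. Let $\mathcal N(S_0,S_1)$ be any other term.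

It is $0$ if there is an edge inside $S_0$ or between $S_0$ and $S_1$. Otherwise edges at $S_0$ impose no condition, and $(q-1)^{|S_1|}\mathcal N(S_0,S_1)$ is the number of $(x_w)_{w\in F}$, $(n_u,c_u)_{u\in S_1}$ with $x_{u_0}=0$, $n_u\ne0$ null, and
$$Q(x_w-x_{w'})\ne0,\qquad\langle n_u,x_w\rangle\ne c_u,\qquad\langle n_u,n_{u'}\rangle\ne0$$
on the respective edges of $G[F\cup S_1]$. Apply inclusion–exclusion over all edge conditions and over the conditions $n_u\ne0$. Where $n_u=0$ is imposed, the equalities at $u$ reduce to $c_u=0$, or to nothing (then $c_u$ is free, a factor $q$). Put such $u$ together with $S_0$ into a set $R$, and let $D$ be the rest of $S_1$. So $(q-1)^{|S_1|}\mathcal N(S_0,S_1)$ is an integer combination of the numbers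
$$C_D(\gamma)=\#\big\{(x_w)_{w\in F},(n_u,c_u)_{u\in D}:\ x_{u_0}=0,\ Q(n_u)=0,\ Q(x_w-x_{w'})=0,\ \langle n_u,x_w\rangle=c_u,\ \langle n_u,n_{u'}\rangle=0\ \text{on }\gamma\big\},$$
where $V(G)=F\sqcup D\sqcup R$, $D\cup R=S_0\cup S_1\ne\emptyset$, and $\gamma\subseteq E(G[F\cup D])$. Since $q-1$ is prime to $q$, it suffices to prove $q^3\mid C_D(\gamma)$ in all cases.

**Step 4. The Gauss sum and its exponent.** Let $m=|F|$, $d=|D|$. Introduce parameters $\alpha_e$ for the edges of $\gamma$ inside $F$, $\tau_{uw}$ for the edges between $u\in D$ and $w\in F$, $\varepsilon_{uu'}$ for the edges inside $D$, and $\sigma_u$ for $Q(n_u)=0$, each with a factor $q^{-1}$. The sum over $c_u$ gives $q\cdot1[\sum_w\tau_{uw}=0]$ for each $u\in D$. These $d$ factors $q$ cancel the $d$ factors $q^{-1}$ of the $\sigma_u$, and (7.1) gives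
$$C_D(\gamma)=q^{2(m-1+d)-|\gamma|}\sum_{\alpha,\tau,\varepsilon,\sigma}q^{2\,\mathrm{corank}B},\tag{11.2}$$
where $\sum_w\tau_{uw}=0$ for each $u\in D$, and $B$ is the following form on $U_F\oplus\mathbb F^D$ (with coordinates $v_w$, $\kappa_u$):
$$B=L_\alpha+\sum\tau_{uw}(\kappa_u\otimes v_w+v_w\otimes\kappa_u)+\sum\varepsilon_{uu'}(\kappa_u\otimes\kappa_{u'}+\kappa_{u'}\otimes\kappa_u)+\sum\sigma_u\,\kappa_u\otimes\kappa_u .$$

Now the 4-regularity of $\hat G$ enters. Exactly four edges join $F\cup D$ to $\infty$, and none joins $R$ to $\infty$. Let $\mathrm{cut}(R)$ be the number of edges leaving $R$. Summing degrees over $F\cup D$, $4(m+d)=2|E(G[F\cup D])|+\mathrm{cut}(R)+4$. Hence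
$$2(m-1+d)-|\gamma|=\tfrac12\mathrm{cut}(R)+\mathrm{def},\qquad\mathrm{def}=|E(G[F\cup D])\setminus\gamma|.\tag{11.3}$$

Primitivity bounds the cuts. If $|R|=1$, $\mathrm{cut}(R)=4$. If $|R|\ge2$, then $\mathrm{cut}(R)\ge6$. To see this, let $E_R=|E(G[R])|$, so $\mathrm{cut}(R)=4|R|-2E_R$. If $E_R=0$ this is at least $8$. Otherwise $G[R]$ is a proper non-empty subgraph (it misses $N(\infty)$), so $E_R>2\ell_{G[R]}\ge2(E_R-|R|+1)$. Then $E_R<2|R|-2$, and $\mathrm{cut}(R)>4$ is even.

**Step 5. Extra divisibility from a vertex of $D$.** The exponent (11.3) alone can be less than 3, so we also need divisibility of the sum in (11.2).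

**Lemma 4.** Let $B'$ be a symmetric form on $U'$, $r'=\mathrm{corank}B'$, and let $\mathcal B\subseteq U'^*$ be a subspace of dimension $k$. Then $q^k$ divides
$$\sum_{b\in\mathcal B,\ \sigma\in\mathbb F}q^{2\,\mathrm{corank}\left(\begin{smallmatrix}B'&b\\b^T&\sigma\end{smallmatrix}\right)}.$$

*Proof.* If $b\notin\mathrm{im}B'$, bordering raises the rank by 2, and the corank is $r'-1$ for every $\sigma$. If $b=B'a$, a congruence turns the matrix into $B'\oplus(\sigma-a^TB'a)$, so the corank is $r'+1$ for one $\sigma$ and $r'$ for the other $q-1$. Let $k'=\dim(\mathcal B\cap\mathrm{im}B')\ge k-r'$. The sum is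
$$q^{2r'-1}(q^k-q^{k'})+q^{2r'+k'}(q^2+q-1).$$
The first term is $0$ if $k=k'$; otherwise $r'\ge1$, and it is divisible by $q^{2r'-1+k'}$ with $2r'-1+k'\ge k+r'-1\ge k$. The second is divisible by $q^{2r'+k'}$ with $2r'+k'\ge k+r'\ge k$. $\square$

Fix $u\in D$ and all parameters not at $u$. The remaining ones are $\sigma_u$, which is free, and those in the border vector $b=\sum_w\tau_{uw}v_w+\sum_{u'}\varepsilon_{uu'}\kappa_{u'}$, a functional on $U_F\oplus\mathbb F^{D\setminus u}$. The vector $b$ depends injectively on $(\tau_{u\cdot},\varepsilon_{u\cdot})$: although $v_{u_0}=0$ on $U_F$, the parameter $\tau_{uu_0}$ is determined by $\sum_w\tau_{uw}=0$, and the other coordinate functionals are independent. So $b$ ranges over a space of dimension $k\ge\deg_\gamma(u)-1$, one dimension being lost at most to the constraint. By Lemma 4, the sum in (11.2) is divisible by $q^{\max(0,\deg_\gamma(u)-1)}$ for each $u\in D$.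

**Step 6. $q^3\mid C_D(\gamma)$ in all cases.**

* $R=\emptyset$, so $D\ne\emptyset$. Here $\mathrm{cut}(R)=0$. Pick $u\in D$. It is not adjacent to $\infty$, so all four of its edges lie in $G[F\cup D]$. If $b_u$ of them are missing from $\gamma$, then $\mathrm{def}\ge b_u$ and $\deg_\gamma(u)=4-b_u$. The power of $q$ is at least $b_u+\max(0,3-b_u)\ge3$.
* $|R|\ge2$, or $|R|=1$ and $\mathrm{def}\ge1$. The exponent (11.3) is at least $3$.
* $|R|=1$, $\mathrm{def}=0$, $D\ne\emptyset$. The exponent is $2$. A vertex $u\in D$ has at most one edge to $R$ since $\hat G$ is simple, so $\deg_\gamma(u)\ge3$, and there is a further factor $q^2$.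
* $R=\{u\}$, $\mathrm{def}=0$, $D=\emptyset$. Then $C_D(\gamma)=q^2S(G\setminus u)$, and modulo $q$, $S(G\setminus u)\equiv q^{2\ell-4}-[\det L_\alpha]$, with a determinant of degree at most $\ell-1$ in $2\ell-4$ variables. As $u\notin N(\infty)\cup\{\infty\}$, $\hat G$ has at least $6$ vertices. So $\ell+2\ge6$, i.e. $\ell\ge4$, and $\ell-1<2\ell-4$. By (Ax) $q\mid S(G\setminus u)$.

This proves the Claim. $\square$

## 12. Proof of Theorems 1 and 2

By the Claim and (10.1), $Z_0\equiv-q^2c_2^{(q)}(G)\bmod q^3$. Also $(q^2+1)(q^2+q+1)\equiv1\bmod q$. So (11.1) gives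
$$Z_q(\hat G)=(q^2+1)(q^2+q+1)\,q^4Z_0\equiv-q^6c_2^{(q)}(G)\pmod{q^7},$$
which is Theorem 1. The left side depends only on the isomorphism class of $\hat G$. So if $\hat G_1=\hat G_2$, then $q^6c_2^{(q)}(G_1)\equiv q^6c_2^{(q)}(G_2)\bmod q^7$, i.e. $c_2^{(q)}(G_1)=c_2^{(q)}(G_2)$, for every prime power $q$. This is Theorem 2. $\blacksquare$

In particular the two graphs of Section 2, with their 128 and 135 monomials, have the same $c_2^{(q)}$ for every $q$.

## 13. The dual Kirchhoff polynomial

Let $\varphi_G=\sum_t\prod_{e\in t}\alpha_e$ be the dual Kirchhoff polynomial, and $[\varphi_G]_q$ its number of zeros in $\mathbb F_q^N$.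

**Theorem 3.** For every $G$ as in Section 2 and every prime power $q$,
$$c_2^{(q)}(G)\equiv\frac{[\varphi_G]_q}{q^2}\equiv-\frac{X(G)}{q^2}\equiv-\frac{Y(G)}{q^2}\equiv-\frac{Z_q(\hat G)}{q^6}\pmod q,$$
all quotients being integers. In particular $c_2$ also equals the $c_2$-invariant of the dual polynomial, with no admissibility hypothesis on $G$.

*Proof.* The congruences for $X$, $Y$ and $Z_q$ are (9.4), (10.1) and Theorem 1. For the first one, let $n_j=\#\{\alpha\in\mathbb F^N:\mathrm{corank}L_\alpha=j\}$. In Section 7 we lacked $n_1$ modulo $q$; now a second Gauss sum supplies it.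

By (7.2) and (9.4),
$$X(G)=S(G)=n_0+q^2n_1+q^4n_2+\cdots\equiv-q^2c_2^{(q)}(G)\pmod{q^3}.\tag{13.1}$$
In particular $q^2\mid n_0$.

Repeat the computation of Section 7 with the plane $\mathbb F^2$ and the form $uv$ in place of $(\mathbb M,\det)$, and let $X^{(2)}$ be the corresponding number of null configurations of $G$. With coordinates collected in $u,v\in\mathbb F^k$, the quadratic form attached to $B$ is $u^TBv$, and $\sum_{u,v}\chi(u^TBv)=q^{k+\mathrm{corank}B}$. With $k=\ell$ and $2\ell$ edges this gives $q^{2\ell}X^{(2)}=q^\ell\sum_jq^jn_j$, that is,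
$$n_0+qn_1+q^2n_2+\cdots=q^\ell X^{(2)}\equiv0\pmod{q^3},$$
because $\ell\ge3$. Since $q^2\mid n_0$, this forces $q\mid n_1$. Then (13.1) gives $n_0\equiv S(G)\equiv-q^2c_2^{(q)}(G)\bmod q^3$. By the matrix-tree theorem $\varphi_G=\det L_\alpha$, so
$$[\varphi_G]_q=q^N-n_0\equiv q^2c_2^{(q)}(G)\pmod{q^3}.\qquad\blacksquare$$
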